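
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Exact interpolation functions of weighted $L_p$ couples\\
that do not come from the $K$-functional}


\begin{abstract}
Let $1\le p_0,p_1<\infty$. An exact $(p_0,p_1)$-interpolation function is a homogeneous function $H$ of
two variables for which $\int H(|f a_0|^{p_0},|f a_1|^{p_1})$ does not increase under linear operators
that are contractive between couples of weighted $L_{p_0}$ and $L_{p_1}$ spaces. Positive mixtures of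
$K$-functionals, together with the two trivial functions $H(u,v)=u$ and $H(u,v)=v$, give such functions. For
$(p_0,p_1)=(1,1)$ and $(2,2)$ they give all of them. We show that for every other pair they do not. The
additional functions come from a construction that measures several linear combinations of $f$ and one
auxiliary function simultaneously. As supplements we show that, for all these other pairs, the inequality
between $K$-functionals does not characterize orbits, and we describe the interpolation functions for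
\emph{positive} operators when $(p_0,p_1)=(1,p)$, $p>1$.
\end{abstract}

\section{The question and the answer}

\subsection{Interpolation functions}

Let $0<p_0,p_1<\infty$ and $\bar p=(p_0,p_1)$. For a measure space $(\Omega,\alpha)$, a positive measurable
weight $a$ and $0<p<\infty$, let $L_{p,a}$ be the space of measurable scalar functions $f$ with
$\|f\|_{L_{p,a}}^p=\int|fa|^p\,d\alpha<\infty$; scalars may be real or complex. We consider couples
\[
\vec A=\{A_0,A_1\}=\{L_{p_0,a_0},L_{p_1,a_1}\}\ \text{over }(\Omega,\alpha),\qquad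
\vec B=\{B_0,B_1\}=\{L_{p_0,b_0},L_{p_1,b_1}\}\ \text{over }(\Gamma,\beta),
\]
where the two measure spaces may differ. A linear operator $T:A_0+A_1\to B_0+B_1$ is called
\emph{admissible} if it maps $A_i$ into $B_i$ and
\[
\int|Tf\,b_i|^{p_i}\,d\beta\le\int|fa_i|^{p_i}\,d\alpha\qquad(f\in A_i,\ i=0,1).
\]
Write $\mathbf R_+=[0,\infty)$. A function $H:\mathbf R_+^2\to\mathbf R_+$, positively homogeneous of degree
$1$, is an \emph{exact $\bar p$-interpolation function} if for all such couples, all admissible $T$ and all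
$f\in A_0+A_1$
\begin{equation}\label{eq:exact}
\int H(|Tf\,b_0|^{p_0},|Tf\,b_1|^{p_1})\,d\beta\le\int H(|fa_0|^{p_0},|fa_1|^{p_1})\,d\alpha .
\end{equation}
Thus $H$ is a rule that turns two norm estimates into a third one. The functions $H(u,v)=u$ and $H(u,v)=v$
return the two hypotheses. If $p_0=p_1=p$ and $H(u,v)=u^{1-\theta}v^\theta$ with $0<\theta<1$, the
integrals are $p$-th powers of norms in $L_p$ with weights $a_0^{1-\theta}a_1^\theta$ and
$b_0^{1-\theta}b_1^\theta$.

Where $f\ne0$, both arguments of $H$ are positive; where $f=0$ the integrand is $H(0,0)=0$. So only the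
values of $H$ in the open quadrant matter, and by homogeneity $H(u,v)=v\,h(u/v)$ with $h(x)=H(x,1)$,
$x>0$. Let $\mathcal J_{\bar p}$ be the class of all functions $h$ on $(0,\infty)$ obtained in this way, and
let $\mathcal C_+$ be the set of non-negative concave functions on $(0,\infty)$. The trivial functions
$H=u$ and $H=v$ correspond to $h(x)=x$ and $h\equiv1$. We use repeatedly that the set $\{f\ne0\}$ is
$\sigma$-finite for $f=f_0+f_1\in A_0+A_1$: it is contained in the union of the sets
$\{|f_ia_i|^{p_i}>1/n\}$, $i=0,1$, $n\ge1$, which have finite measure.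

\subsection{The functions supplied by the \texorpdfstring{$K$}{K}-functional}

From now on $1\le p_0,p_1<\infty$ unless stated otherwise. The variant of the $K$-functional adapted to the
exponents is
\[
K_{\bar p}(t,f;\vec A)=\inf_{f=f_0+f_1}\Big(\int|f_0a_0|^{p_0}\,d\alpha+t\int|f_1a_1|^{p_1}\,d\alpha\Big),\qquad t>0,
\]
where $f_i\in A_i$. If $T$ is admissible and $f=f_0+f_1$, then $Tf=Tf_0+Tf_1$ is a decomposition of $Tf$; hence
$K_{\bar p}(t,Tf;\vec B)\le K_{\bar p}(t,f;\vec A)$. At a single point, with
$u=|xa_0|^{p_0}$ and $v=|xa_1|^{p_1}$ for a scalar $x\neq 0$, the infimum equals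
\[
H_t(u,v)=u\,k_{\bar p}(tv/u),\qquad k_{\bar p}(s)=\inf_{y\in\mathbf R}\big(|1-y|^{p_0}+s|y|^{p_1}\big),\quad s>0.
\]
(Complex $y$ give nothing smaller, since replacing $y$ by its real part increases neither term.) The two
integrals in $K_{\bar p}$ are sums over points, so one expects $H_t$ to be exact; this is
proved in Proposition~\ref{prop:incl}. The corresponding function of one variable is
\[
e_t(x)=H_t(x,1)=x\,k_{\bar p}(t/x)=\inf_y\big(x|1-y|^{p_0}+t|y|^{p_1}\big).
\]
As an infimum of affine functions of $x$, it is concave. Replacing $y$ by the nearest point of $[0,1]$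
increases neither term, so $y$ may be restricted to $[0,1]$, and the infimum is attained there. Choosing
$y=0,1$ gives
\begin{equation}\label{eq:kbound}
0\le k_{\bar p}(s)\le\min(1,s),\qquad e_t(x)\le\min(x,t).
\end{equation}
For example,
\[
k_{(1,1)}(s)=\min(1,s),\qquad k_{(2,2)}(s)=\frac s{1+s},
\]
the first because $1-y+sy$ is affine in $y$, the second by inserting the minimizer $y=1/(1+s)$.

Positive mixtures of exact interpolation functions are exact. So let $\mathcal J^K_{\bar p}$ be the class
of functions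
\begin{equation}\label{eq:JK}
h(x)=c_0+c_1x+\int_{(0,\infty)}e_t(x)\,d\nu(t),\qquad x>0,
\end{equation}
with $c_0,c_1\ge0$ and $\nu$ a positive measure on $(0,\infty)$ such that $\int\min(1,t)\,d\nu(t)<\infty$.
The following facts are known:
\begin{itemize}
\item[(i)] $\mathcal J^K_{\bar p}\subset\mathcal J_{\bar p}\subset\mathcal C_+$ for $1\le p_0,p_1<\infty$
(a proof is given in Proposition~\ref{prop:incl});
\item[(ii)] $\mathcal J_{\bar p}=\mathcal C_+$ for $0<p_0,p_1\le1$; in particular
$\mathcal J^K_{(1,1)}=\mathcal J_{(1,1)}=\mathcal C_+$;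
\item[(iii)] $\mathcal J_{\bar p}\ne\mathcal C_+$ if $1\le p_0,p_1<\infty$ and $\bar p\ne(1,1)$;
\item[(iv)] $\mathcal J^K_{(2,2)}=\mathcal J_{(2,2)}$.
\end{itemize}

So concavity of $h$ does not suffice for exactness as soon as $\bar p\neq(1,1)$, while in the two cases settled by
(ii) and (iv) the $K$-functional supplies everything, and one might guess that it always does. The question
for which other $\bar p$ this is so was posed in \cite{source}. The answer is: for none.

\begin{theorem}\label{thm:main}
Let $1\le p_0,p_1<\infty$ and $\bar p\notin\{(1,1),(2,2)\}$. Then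
$\mathcal J^K_{\bar p}\subsetneq\mathcal J_{\bar p}$. Explicitly, the function
\[
h(x)=\inf_{\lambda\in\mathbf R}\big(xP(\lambda)+|\lambda|^{p_1}\big),\qquad x>0,
\]
belongs to $\mathcal J_{\bar p}\setminus\mathcal J^K_{\bar p}$ in each of the following cases:
\begin{itemize}
\item[\textup{(A)}] $p_0=1<p_1$ and $P(\lambda)=|1-\lambda|+\frac12|\frac12-\lambda|$;
\item[\textup{(B)}] $1<p_0<2$, $p_1>1$ and $P(\lambda)=|1-\lambda|^{p_0}+|\frac12-\lambda|^{p_0}$;
\item[\textup{(C)}] $p_0\ge p_1\ge2$, $p_0>2$ and $P(\lambda)=|1-\lambda|^{p_0}+L^{-2}|1+L\lambda|^{p_0}$,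
where $L$ is sufficiently large, depending on $\bar p$.
\end{itemize}
For every other $\bar p$ the pair $(p_1,p_0)$ falls under \textup{(A)--(C)}. If $h$ is the function given
above for $(p_1,p_0)$, then $h^*(x)=xh(1/x)$ belongs to $\mathcal J_{\bar p}\setminus\mathcal J^K_{\bar p}$.

Consequently, for $1\le p_0,p_1<\infty$, equality
$\mathcal J^K_{\bar p}=\mathcal J_{\bar p}$ holds if and only if $\bar p\in\{(1,1),(2,2)\}$.
\end{theorem}

The list is exhaustive up to interchange. If one exponent is $1$, the other exceeds $1$, and we are in (A).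
If both exceed $1$ and one is less than $2$, we are in (B). If both are at least $2$, the larger one exceeds
$2$ because $\bar p\ne(2,2)$, and we are in (C). Interchanging is legitimate by Lemma~\ref{lem:sym}. The
``if'' part of the last sentence is (ii) and (iv).

Two supplements, not needed for Theorem~\ref{thm:main}, put it in context. If $g=Tf$ with $T$ admissible, then
$K_{\bar p}(t,g;\vec B)\le K_{\bar p}(t,f;\vec A)$ for all $t$. This necessary condition is not sufficient:

\begin{theorem}\label{thm:orbit}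
For every $\bar p\in[1,\infty)^2\setminus\{(1,1),(2,2)\}$ there are couples $\vec A,\vec B$ on finite sets
and functions $f,g$ with $K_{\bar p}(t,g;\vec B)\le K_{\bar p}(t,f;\vec A)$ for all $t>0$ such that no
admissible operator $T$ satisfies $Tf=g$.
\end{theorem}

The second supplement concerns $\bar p=(1,p)$. Call $T$ \emph{positive} if $Tf\ge0$ whenever
$f\ge0$.

\begin{theorem}\label{thm:pos}
Let $p>1$ and $p'=p/(p-1)$. Let $\mathcal N_p$ be the set of all $h\in\mathcal C_+$ such that $h(x)/x$ is a
convex function of $x^{1/(p-1)}$.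
\begin{itemize}
\item[\textup{(a)}] If only positive operators $T$ are admitted in the definition of exact
$(1,p)$-interpolation functions, the class of functions $h$ obtained is exactly $\mathcal N_p$.
\item[\textup{(b)}] $\mathcal J_{(1,p)}\subset\mathcal N_p$.
\item[\textup{(c)}] If $h\in\mathcal N_p$ and
$\max(1,x^{-p'})\,(h(x)-xh'(x))$ is bounded on $(0,\infty)$, then $h(x)+Nx\in\mathcal J_{(1,p)}$ for some $N\ge0$.
\end{itemize}
\end{theorem}

The derivative in (c) exists: functions in $\mathcal N_p$ are continuously differentiable, as shown in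
Section~\ref{sec:param}.

\section{The idea in the simplest case, \texorpdfstring{$\bar p=(1,2)$}{p=(1,2)}}\label{sec:small}

The $K$-functional chooses a multiplier $\lambda$, a function on $\Omega$, and measures the two functions
$(1-\lambda)f$ and $\lambda f$, the first in $A_0$, the second in $A_1$. But an operator applied to the pair
$(f,\lambda f)$ preserves \emph{all} linear combinations: $(\xi+\eta\lambda)f$ is mapped to
$\xi\,Tf+\eta\,T(\lambda f)$ for all constants $\xi,\eta$. So nothing prevents us from measuring several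
combinations at once. We measure three. Let
\[
H(u,v)=\inf_{\lambda\in\mathbf R}\Big[u\big(|1-\lambda|+\tfrac12|\tfrac12-\lambda|\big)+v\lambda^2\Big].
\]

\emph{The function $h$.} The objective $x(|1-\lambda|+\frac12|\frac12-\lambda|)+\lambda^2$ is convex in
$\lambda$, with derivative $-\frac32x+2\lambda$ for $\lambda<\frac12$, $-\frac12x+2\lambda$ for
$\frac12<\lambda<1$, and $\frac32x+2\lambda$ for $\lambda>1$. Hence the minimizer $\lambda(x)$ and the value
$h(x)=H(x,1)$ are
\[
\begin{array}{c|cccc}
 & 0<x\le\frac23 & \frac23\le x\le2 & 2\le x\le4 & x\ge4\\ \hline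
\lambda(x) & \frac34x & \frac12 & \frac14x & 1\rule{0pt}{2.6ex}\\[2pt]
h(x) & \frac54x-\frac9{16}x^2 & \frac12x+\frac14 & \frac34x-\frac1{16}x^2 & \frac14x+1
\end{array}
\]
The minimizer sticks at the kink $\lambda=\frac12$ while $x$ runs through $[\frac23,2]$; there $h$ is affine.
Afterwards $h$ bends again.

\emph{$H$ is exact.} Let $T$ be admissible, $f\in A_0+A_1$, and let $I$ be the right side of
\eqref{eq:exact}, which we may assume finite. Where $f\ne0$ let $\lambda$ be the value of the minimizer
$\lambda(x)$ at $x=|fa_0|/|fa_1|^2$, and put $\lambda=0$ elsewhere. Then $0\le\lambda\le1$, so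
$\lambda f\in A_0+A_1$, and
\[
I=\int|(1-\lambda)fa_0|\,d\alpha+\tfrac12\int|(\tfrac12-\lambda)fa_0|\,d\alpha+\int|\lambda fa_1|^2\,d\alpha .
\]
In particular $(1-\lambda)f,(\frac12-\lambda)f\in A_0$ and $\lambda f\in A_1$. With $g=Tf$ and
$\ell=T(\lambda f)$ we obtain
\[
\int\Big(|g-\ell|b_0+\tfrac12|\tfrac12g-\ell|b_0+|\ell b_1|^2\Big)\,d\beta\le I .
\]
Where $g\ne0$, write $\ell=\kappa g$. Replacing $\kappa$ by $\operatorname{Re}\kappa$ does not increase the
integrand, and what results is at least $H(|gb_0|,|gb_1|^2)$ by definition of $H$. Where $g=0$ the integrand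
is at least $0=H(0,0)$. This is \eqref{eq:exact}.

\emph{$h$ is not in $\mathcal J^K_{(1,2)}$.} Minimizing $1-y+sy^2$ over $[0,1]$ gives $k_{(1,2)}(s)=s$ for
$s\le\frac12$ and $1-\frac1{4s}$ for $s\ge\frac12$, so
\[
e_t(x)=x-\frac{x^2}{4t}\quad(x\le2t),\qquad e_t(x)=t\quad(x\ge2t).
\]
Each $e_t$ is strictly concave at first and constant afterwards: \emph{once affine, it stays affine}.
Suppose $h$ had the form \eqref{eq:JK}. Since $h$ is affine on $[\frac23,2]$,
\[
0=2h(\tfrac43)-h(\tfrac23)-h(2)=\int\big[2e_t(\tfrac43)-e_t(\tfrac23)-e_t(2)\big]\,d\nu(t).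
\]
The integrand is non-negative, and positive if $2t>\frac23$. So $\nu$ is carried by $\{t\le\frac13\}$, and for
these $t$ we have $e_t(x)=t$ for all $x\ge\frac23$. Hence $h$ would be affine on
$[\frac23,\infty)$. But its slope is $\frac12$ on $[\frac23,2]$ and $\frac14$ on $[4,\infty)$.

For other exponents the same construction is used, but the obstruction must change. For $1<p_0<2$ the kink
becomes a point of infinite curvature of $P$; the minimizer does not stop there but passes with speed zero,
and $h''$ vanishes at one point. For $p_0\ge2$ the function $P$ has finite curvature, and we shall need an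
inequality of third order.

\section{A construction of exact interpolation functions}\label{sec:constr}

\begin{lemma}\label{lem:constr}
Let $0<p_0,p_1<\infty$. Let $m_0,m_1$ be finite positive Borel measures with compact support in
$\mathbf R^2$, let $P_i(\lambda)=\int|\xi+\eta\lambda|^{p_i}\,dm_i(\xi,\eta)$, and let
\[
H(u,v)=\inf_{\lambda\in\mathbf R}\big(uP_0(\lambda)+vP_1(\lambda)\big).
\]
Then $H$ is an exact $\bar p$-interpolation function.
\end{lemma}

\begin{proof}
The argument is the one of Section~\ref{sec:small}. Two things need care: a measurable choice of $\lambda$,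
and the membership $\lambda f\in A_0+A_1$ when $\lambda$ is unbounded.

$H$ is finite, non-negative, homogeneous of degree $1$, and concave, hence continuous in the open quadrant.
A non-negative concave function on an open convex set that vanishes at one point vanishes identically. So
either $H\equiv0$ in the open quadrant, and there is nothing to prove, or $H>0$ there. If neither $m_i$
charges $\{\eta\ne0\}$, then $P_0,P_1$ are constants and $H$ is a combination of $u$ and $v$ with
non-negative coefficients, which is trivially exact. So assume that $H>0$ in the open quadrant and that some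
$m_i$ charges $\{\eta\ne0\}$.

Let $T$ be admissible, $f\in A_0+A_1$, and assume
$I=\int H(|fa_0|^{p_0},|fa_1|^{p_1})\,d\alpha<\infty$. Fix $\varepsilon>0$ and enumerate
$\mathbf Q=\{\lambda_1,\lambda_2,\dots\}$. On $\{f\ne0\}$ put $u=|fa_0|^{p_0}$, $v=|fa_1|^{p_1}$ and let
$\lambda=\lambda_n$ with the first $n$ for which
$uP_0(\lambda_n)+vP_1(\lambda_n)\le(1+\varepsilon)H(u,v)$. Such $n$ exists because $H(u,v)>0$ and the $P_i$
are continuous (dominated convergence). Put $\lambda=0$ where $f=0$. Since $H$ is continuous in the open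
quadrant, $\lambda$ is measurable. By Tonelli's theorem on the $\sigma$-finite set $\{f\ne0\}$,
\[
\sum_{i=0,1}\int\Big(\int|(\xi+\eta\lambda)fa_i|^{p_i}\,d\alpha\Big)\,dm_i(\xi,\eta)
=\int_{\{f\ne0\}}\big(uP_0(\lambda)+vP_1(\lambda)\big)\,d\alpha\le(1+\varepsilon)I .
\]
So $(\xi+\eta\lambda)f\in A_i$ for $m_i$-almost every $(\xi,\eta)$. Taking one such pair with $\eta\ne0$, for
an index $i$ such that $m_i$ charges $\{\eta\ne0\}$, we see that
$\lambda f=\eta^{-1}[(\xi+\eta\lambda)f-\xi f]\in A_0+A_1$.

Put $g=Tf$ and $\ell=T(\lambda f)$. By linearity $T((\xi+\eta\lambda)f)=\xi g+\eta\ell$, so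
$\int|(\xi g+\eta\ell)b_i|^{p_i}\,d\beta\le\int|(\xi+\eta\lambda)fa_i|^{p_i}\,d\alpha$ for $m_i$-almost every
$(\xi,\eta)$. Integrate with respect to $m_i$, sum over $i$, and use Tonelli's theorem again; this is
allowed because $g,\ell\in B_0+B_1$ vanish off a $\sigma$-finite set. The result is
\[
\int\Big[\sum_{i=0,1}\int|(\xi g+\eta\ell)b_i|^{p_i}\,dm_i(\xi,\eta)\Big]\,d\beta\le(1+\varepsilon)I .
\]
Where $g\ne0$ write $\ell=\kappa g$. Since $\xi,\eta$ are real,
$|\xi+\eta\kappa|\ge|\xi+\eta\operatorname{Re}\kappa|$, so the bracket is at least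
\[
|gb_0|^{p_0}P_0(\operatorname{Re}\kappa)+|gb_1|^{p_1}P_1(\operatorname{Re}\kappa)\ge H(|gb_0|^{p_0},|gb_1|^{p_1}).
\]
Where $g=0$ the bracket is at least $0=H(0,0)$. Let $\varepsilon\to0$.
\end{proof}

In particular, the functions $h$ displayed in cases (A)--(C) of Theorem~\ref{thm:main} belong to
$\mathcal J_{\bar p}$. In all cases $m_1$ is the unit mass at $(0,1)$. The measure $m_0$ has masses
$1,\frac12$ at $(1,-1),(\frac12,-1)$ in (A), masses $1,1$ at the same points in (B), and masses $1,L^{-2}$ at
$(1,-1),(1,L)$ in (C). It remains to show that they are not in $\mathcal J^K_{\bar p}$. We first collect the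
general facts that are needed.

\begin{proposition}\label{prop:incl}
For $1\le p_0,p_1<\infty$ one has $\mathcal J^K_{\bar p}\subset\mathcal J_{\bar p}\subset\mathcal C_+$. More
generally, every $h$ obtained from the definition of exact $\bar p$-interpolation functions restricted to
positive operators is in $\mathcal C_+$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:constr}, with the unit mass at $(1,-1)$ as $m_0$ and mass $t$ at $(0,1)$ as $m_1$, yields
$H_t(u,v)=\inf_\lambda(u|1-\lambda|^{p_0}+tv|\lambda|^{p_1})$, which is therefore exact. If $h$ is as in \eqref{eq:JK}, then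
$vh(u/v)=c_0v+c_1u+\int H_t(u,v)\,d\nu(t)$. This is finite since
$H_t(u,v)\le\min(u,tv)\le\max(u,v)\min(1,t)$ by \eqref{eq:kbound}. The measure $\nu$ is $\sigma$-finite, and
$H_t(u,v)=H_1(u,tv)$ is continuous in $t,u,v>0$, since $H_1$ is concave. So by Tonelli's theorem we may
integrate the inequalities \eqref{eq:exact} for $H_t$ with respect to $\nu$. Hence $h\in\mathcal J_{\bar p}$.

The inclusion $\mathcal J_{\bar p}\subset\mathcal C_+$ is contained in the last statement, which we now prove.
Let $u_i,v_i>0$, $1\le i\le n$. Take one source atom of mass $1$ with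
$a_0^{p_0}=\sum u_i$, $a_1^{p_1}=\sum v_i$, and $n$ target atoms of mass $1$ with $b_{0i}^{p_0}=u_i$,
$b_{1i}^{p_1}=v_i$. The positive operator $Tc=(c,\dots,c)$ preserves both integrals, so it is admissible,
and \eqref{eq:exact} for $f=1$ reads $\sum H(u_i,v_i)\le H(\sum u_i,\sum v_i)$. A superadditive
function that is homogeneous of degree $1$ is concave; hence so is $h=H(\cdot,1)$. (In particular $H$ is
continuous in the open quadrant, so the integrals in \eqref{eq:exact} make sense.)
\end{proof}

\begin{lemma}\label{lem:sym}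
The map $h\mapsto h^*$, $h^*(x)=xh(1/x)$, maps $\mathcal J_{(p_0,p_1)}$ onto $\mathcal J_{(p_1,p_0)}$ and
$\mathcal J^K_{(p_0,p_1)}$ onto $\mathcal J^K_{(p_1,p_0)}$.
\end{lemma}

\begin{proof}
The map is an involution, so it suffices to prove that it maps into the stated classes. If $H(u,v)$ is exact for
$(p_0,p_1)$, then $H(v,u)$ is exact for $(p_1,p_0)$, and $H(1,x)=xH(1/x,1)=h^*(x)$. Next, substituting
$y\mapsto1-y$ gives
\begin{equation}\label{eq:ksym}
k_{(p_0,p_1)}(s)=s\,k_{(p_1,p_0)}(1/s),
\end{equation}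
so that $e_t^*(x)=k_{(p_0,p_1)}(tx)=t\cdot x\,k_{(p_1,p_0)}(t^{-1}/x)$. Thus, if $h$ has the form
\eqref{eq:JK}, then $h^*$ has the form \eqref{eq:JK} for $(p_1,p_0)$, with $c_0,c_1$ interchanged and with
$\nu$ replaced by the image $\nu'$ of the measure $t\,d\nu(t)$ under $t\mapsto1/t$. Moreover
$\int\min(1,\tau)\,d\nu'(\tau)=\int\min(1,1/t)\,t\,d\nu(t)=\int\min(1,t)\,d\nu(t)<\infty$.
\end{proof}

\begin{lemma}[Envelope formula]\label{lem:env}
Let $J$ be an open interval and $\psi(r)=\inf_\lambda(A(\lambda)+rB(\lambda))$, attained at $\lambda(r)$ for each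
$r\in J$. If $r\mapsto B(\lambda(r))$ is continuous on $J$, then $\psi$ is $C^1$ on $J$ and
$\psi'(r)=B(\lambda(r))$.
\end{lemma}

\begin{proof}
Let $r<r'$ in $J$. Using $\lambda(r)$ as a competitor at $r'$, and $\lambda(r')$ at $r$, we get
$B(\lambda(r'))\le\frac{\psi(r')-\psi(r)}{r'-r}\le B(\lambda(r))$. Fix one of $r,r'$ and let the other tend to it.
\end{proof}

\begin{lemma}\label{lem:k}
Let $p_0,p_1>1$. For every $s>0$ the minimizer $y=y(s)\in[0,1]$ in $k_{\bar p}(s)$ is unique, lies in $(0,1)$,
and is determined by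
\begin{equation}\label{eq:stat}
p_0(1-y)^{p_0-1}=s\,p_1y^{p_1-1}.
\end{equation}
The function $y$ is smooth with $y'<0$. Moreover $k_{\bar p}'(s)=y(s)^{p_1}$, $k_{\bar p}''(s)<0$, and
$e_t''(x)<0$ for all $t,x>0$.
\end{lemma}

\begin{proof}
Since $p_0,p_1>1$, the derivative $-p_0(1-y)^{p_0-1}+sp_1y^{p_1-1}$ of the strictly convex objective on
$[0,1]$ is negative at $0$ and positive at $1$. This gives the first statement. The function
$y\mapsto p_0(1-y)^{p_0-1}/(p_1y^{p_1-1})$ is smooth on $(0,1)$ with logarithmic derivative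
$-\frac{p_0-1}{1-y}-\frac{p_1-1}y<0$, and it maps $(0,1)$ onto $(0,\infty)$. So its inverse $y(s)$ is smooth
and $y'<0$. Lemma~\ref{lem:env} gives $k_{\bar p}'=y^{p_1}$, whence $k_{\bar p}''=p_1y^{p_1-1}y'<0$.
Differentiating $e_t(x)=xk_{\bar p}(t/x)$ twice gives $e_t''(x)=t^2x^{-3}k_{\bar p}''(t/x)<0$.
\end{proof}

\section{Case (A): one exponent equals \texorpdfstring{$1$}{1}}

Let $p_0=1$ and $p=p_1>1$. We follow Section~\ref{sec:small}. The objective
$x(|1-\lambda|+\frac12|\frac12-\lambda|)+|\lambda|^p$ is convex in $\lambda$. Its derivative is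
$-\frac32x+p\lambda^{p-1}$ on $(0,\frac12)$, $-\frac12x+p\lambda^{p-1}$ on $(\frac12,1)$, and positive for
$\lambda>1$. Put
\[
x_1=\tfrac23p\,2^{1-p},\qquad x_2=2p\,2^{1-p}.
\]
If $x_1\le x\le x_2$, the one-sided derivatives at $\frac12$ satisfy
$-\frac32x+p2^{1-p}\le0\le-\frac12x+p2^{1-p}$, so $\frac12$ is a minimizer and
$h(x)=\frac12x+2^{-p}$. If $x\ge2p$, the left derivative at $1$ is $-\frac12x+p\le0$, so $1$ is a minimizer
and $h(x)=\frac14x+1$.

The derivative of $1-y+sy^p$ is $-1+psy^{p-1}$. So on $[0,1]$ the minimizer is $1$ if $ps\le1$ and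
$y=(ps)^{-1/(p-1)}$ if $ps\ge1$. In the second case $sy^p=y/p$, and the value is $1-y+y/p=1-y/p'$ with
$p'=p/(p-1)$. Hence
\[
e_t(x)=x-\frac1{p'}\,x\Big(\frac x{pt}\Big)^{1/(p-1)}\quad(x\le pt),\qquad e_t(x)=t\quad(x\ge pt).
\]
Since $x^{1+1/(p-1)}=x^{p'}$ and $p'>1$, the function $e_t$ is strictly concave on $(0,pt)$.

Suppose that $h$ has the form \eqref{eq:JK}. With $\bar x=\frac12(x_1+x_2)$,
\[
0=2h(\bar x)-h(x_1)-h(x_2)=\int\big[2e_t(\bar x)-e_t(x_1)-e_t(x_2)\big]\,d\nu(t).
\]
The integrand is non-negative. If it vanishes, the concave function $e_t$ is affine on $[x_1,x_2]$, which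
is not the case when $pt>x_1$. So $\nu(\{t>x_1/p\})=0$. For $t\le x_1/p$ and $x\ge x_1$ we have $e_t(x)=t$.
So $h(x)=c_0+c_1x+\int t\,d\nu(t)$ is affine on $[x_1,\infty)$. This contradicts the two slopes
$\frac12$ and $\frac14$ found above, and proves Theorem~\ref{thm:main} in case (A).

\section{Case (B): an exponent between \texorpdfstring{$1$ and $2$}{1 and 2}}

Let $1<p_0<2$ and $p_1>1$. Now $e_t''<0$ everywhere by Lemma~\ref{lem:k}. As we shall see, this implies that
for $h\in\mathcal J^K_{\bar p}$ with $\nu\neq0$ and every $x$ the difference $2h(x)-h(x+\delta)-h(x-\delta)$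
is at least a positive multiple of $\delta^2$ for small $\delta$. So it suffices to construct a non-affine
$h\in\mathcal J_{\bar p}$ whose second derivative vanishes at one point. If
$h(x)=\inf_\lambda(xP(\lambda)+|\lambda|^{p_1})$ has minimizer $\lambda(x)$, then formally
$h'=P(\lambda(x))$ and $h''=P'(\lambda)\lambda'$, so we want $\lambda'=0$ somewhere. The minimizer is slowed
down where $P$ is strongly curved, and $|\frac12-\lambda|^{p_0}$ has infinite second derivative at $\frac12$
precisely because $p_0<2$.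

The function $P(\lambda)=|1-\lambda|^{p_0}+|\frac12-\lambda|^{p_0}$ is $C^1$, strictly convex, and symmetric
about its minimum point $\frac34$. The objective $xP(\lambda)+|\lambda|^{p_1}$ is strictly convex and coercive,
with derivative $xP'(0)<0$ at $0$ and $p_1(\frac34)^{p_1-1}>0$ at $\frac34$. So its unique minimizer
$\lambda(x)\in(0,\frac34)$ is determined by
\[
x=X(\lambda),\qquad X=\frac MR,\qquad M(\lambda)=p_1\lambda^{p_1-1},\qquad R=-P'.
\]
On $(0,\frac34)$ the numerator $M$ increases strictly from $0$, while $R$ is positive and strictly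
decreasing with limit $0$ at $\frac34$. So $X$ is a continuous strictly increasing bijection of $(0,\frac34)$
onto $(0,\infty)$. Thus $\lambda(x)$ is continuous and strictly increasing. By Lemma~\ref{lem:env},
$h'(x)=P(\lambda(x))$; this is strictly decreasing, so $h$ is not affine.

Put $x_c=X(\frac12)$. Near $\lambda=\frac12$,
\[
R(\lambda)=p_0(1-\lambda)^{p_0-1}-p_0\operatorname{sgn}(\lambda-\tfrac12)\,|\lambda-\tfrac12|^{p_0-1},\qquad 0<p_0-1<1,
\]
so the difference quotient of $R$ at $\frac12$ tends to $-\infty$. Therefore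
\[
\frac{X(\lambda)-X(\frac12)}{\lambda-\frac12}
=\frac1{R(\lambda)}\cdot\frac{M(\lambda)-M(\frac12)}{\lambda-\frac12}
-\frac{M(\frac12)}{R(\lambda)R(\frac12)}\cdot\frac{R(\lambda)-R(\frac12)}{\lambda-\frac12}\longrightarrow+\infty
\]
as $\lambda\to\frac12$. Hence $(\lambda(x)-\frac12)/(x-x_c)\to0$ as $x\to x_c$. Since $P$ is $C^1$,
$h'(x)-h'(x_c)=O(|\lambda(x)-\frac12|)=o(|x-x_c|)$, and for $\delta\downarrow0$
\begin{equation}\label{eq:flat}
2h(x_c)-h(x_c+\delta)-h(x_c-\delta)=\int_0^\delta\big[h'(x_c-\tau)-h'(x_c+\tau)\big]\,d\tau=o(\delta^2).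
\end{equation}

Suppose $h$ has the form \eqref{eq:JK}. Then $\nu\ne0$, since $h$ is not affine. The affine part cancels in
second differences, those of the concave functions $e_t$ have one sign, and so Fatou's lemma gives
\[
\liminf_{\delta\downarrow0}\delta^{-2}\big[2h(x_c)-h(x_c+\delta)-h(x_c-\delta)\big]
\ge\int\big(-e_t''(x_c)\big)\,d\nu(t)>0 ,
\]
contradicting \eqref{eq:flat}. This proves Theorem~\ref{thm:main} in case (B).

\section{Case (C): both exponents at least \texorpdfstring{$2$}{2}}

Let $p_0\ge p_1\ge2$ and $p_0>2$. Now $|\xi+\eta\lambda|^{p_0}$ is $C^2$ in $\lambda$, and the device of case (B)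
is not available. We look for a finer inequality satisfied by $\mathcal J^K_{\bar p}$.

\emph{The right variable.} For any function $h$ on $(0,\infty)$ put
\[
\phi_h(w)=\frac{h(w^{p_1-1})}{w^{p_1-1}},\qquad w>0.
\]
The reason for this choice is the following. Let $h(x)=\inf_\lambda(xP(\lambda)+|\lambda|^{p_1})$ with a
non-negative convex $P$ that is smooth near $0$ and satisfies $P'(0)<0$. For small $x$ the minimizer $\lambda$
is small and positive, and stationarity says $-xP'(\lambda)=p_1\lambda^{p_1-1}$. With $x=w^{p_1-1}$ this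
becomes
\[
(\lambda/w)^{p_1-1}=D(\lambda),\qquad D=-P'/p_1,
\]
so $\lambda$ is a smooth function of $w$ up to $w=0$. Moreover
$\phi_h(w)=\inf_\lambda\big(P(\lambda)+w^{-(p_1-1)}|\lambda|^{p_1}\big)$, and the envelope formula gives
$\phi_h'=-(p_1-1)(\lambda/w)^{p_1}=-(p_1-1)D(\lambda)^{p_1/(p_1-1)}$ for small $w$. This is negative and
non-decreasing in $w$, since $\lambda$ increases with $w$ and $D$ is non-increasing. So the signs of $\phi_h'$
and $\phi_h''$ carry no information. The third derivative is the first one that involves $P'''$, and $P'''(0)$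
can be made large without making $P''(0)$ large. We now show that the sign of $\phi_h'''$ is prescribed on
$\mathcal J^K_{\bar p}$.

\begin{proposition}\label{prop:third}
Let $p_0\ge p_1\ge2$. If $h\in\mathcal J^K_{\bar p}$, then for all $w,\delta>0$
\[
\Delta^3_\delta\phi_h(w)=\phi_h(w+3\delta)-3\phi_h(w+2\delta)+3\phi_h(w+\delta)-\phi_h(w)\le0 .
\]
\end{proposition}

\begin{proof}
Let $F(\sigma)=k_{\bar p}(\sigma^{-(p_1-1)})$, $\sigma>0$. Since $e_t(x)/x=k_{\bar p}(t/x)$, \eqref{eq:JK} gives
\[
\phi_h(w)=c_0w^{-(p_1-1)}+c_1+\int F\big(wt^{-1/(p_1-1)}\big)\,d\nu(t).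
\]
By \eqref{eq:kbound} the integrand is at most $\min(1,t/x)$ with $x=w^{p_1-1}$. So the integral is finite for
every $w$, and $\Delta^3_\delta$ may be taken under it. For a smooth function $\phi$ we have
$\Delta^3_\delta\phi(w)=\int_{[0,\delta]^3}\phi'''(w+\tau_1+\tau_2+\tau_3)\,d\tau$. The term
$c_0w^{-(p_1-1)}$ has third derivative $-c_0(p_1-1)p_1(p_1+1)w^{-p_1-2}\le0$. It remains to show
$F'''\le0$.

By Lemma~\ref{lem:k}, $F$ is smooth. Put $s=\sigma^{-(p_1-1)}$ and $y=y(s)$. From $k_{\bar p}'(s)=y^{p_1}$ we get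
\[
F'(\sigma)=-(p_1-1)\sigma^{-p_1}y^{p_1}=-(p_1-1)(y/\sigma)^{p_1},
\]
and \eqref{eq:stat} becomes $p_0(1-y)^{p_0-1}=p_1(y/\sigma)^{p_1-1}$, that is,
\[
\frac y\sigma=C(1-y)^\gamma,\qquad \gamma=\frac{p_0-1}{p_1-1}\ge1,\qquad C=\Big(\frac{p_0}{p_1}\Big)^{1/(p_1-1)}.
\]
Hence $\sigma=C^{-1}y(1-y)^{-\gamma}$, and
\[
\frac{d\sigma}{dy}=C^{-1}(1-y)^{-\gamma-1}\big(1+(\gamma-1)y\big)>0,\qquad
-F'=(p_1-1)C^{p_1}(1-y)^{\gamma p_1}.
\]
Dividing the $y$-derivatives we obtain, with $c=(p_1-1)p_1\gamma C^{p_1+1}>0$,
\[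
F''=c\,\frac{(1-y)^{\gamma p_1+\gamma}}{1+(\gamma-1)y}.
\]
As $\gamma\ge1$, this is decreasing in $y$, hence in $\sigma$. So $F'''\le0$.
\end{proof}

The hypothesis $p_0\ge p_1$ enters through $\gamma\ge1$ in the last step. For $\bar p=(2,2)$ one has
$F(\sigma)=1/(1+\sigma)$, whose third derivative is indeed negative.

\begin{proposition}\label{prop:violate}
Let $p_0\ge p_1\ge2$ and $p_0>2$, and let
$P(\lambda)=|1-\lambda|^{p_0}+L^{-2}|1+L\lambda|^{p_0}$ and $h(x)=\inf_\lambda(xP(\lambda)+|\lambda|^{p_1})$.
If $L$ is sufficiently large, then $\phi_h'''>0$ on some interval $(0,\varepsilon)$.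
\end{proposition}

The factor $L^{-2}$ is chosen so that at $\lambda=0$ the added term has first derivative of order $L^{-1}$, second
derivative independent of $L$, and third derivative of order $L$.

\begin{proof}
\emph{The minimizer.} Let $L>1$. For $|\lambda|<1/L$ put
\[
D(\lambda)=-P'(\lambda)/p_1=\tfrac{p_0}{p_1}\big[(1-\lambda)^{p_0-1}-L^{-1}(1+L\lambda)^{p_0-1}\big],
\]
which is analytic with $D(0)=\frac{p_0}{p_1}(1-\frac1L)>0$. Let $s=w^{-(p_1-1)}$, so that
$\phi_h(w)=\inf_\lambda(P(\lambda)+s|\lambda|^{p_1})$. The objective is strictly convex and coercive. Its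
unique minimizer $\lambda(w)$ is positive, because the derivative at $0$ is $P'(0)=-p_1D(0)<0$. It tends to
$0$ as $w\to0$, because $s\lambda(w)^{p_1}\le P(0)$. So for small $w$ it satisfies
$D(\lambda)=s\lambda^{p_1-1}$, that is,
\[
\lambda=w\,g(\lambda),\qquad g=D^{1/(p_1-1)},
\]
where $g$ is analytic and positive near $0$. The analytic function $\lambda\mapsto\lambda/g(\lambda)$ has
derivative $1/g(0)>0$ at $0$, so on some interval $(-r,r)$ it is injective with analytic inverse. For small
$w$ we have $\lambda(w)\in(0,r)$ and $\lambda(w)/g(\lambda(w))=w$, so $\lambda(w)$ coincides with this inverse.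
Hence it extends analytically to a neighborhood of $w=0$. By Lemma~\ref{lem:env} in the variable $s$,
$d\phi_h/ds=\lambda^{p_1}$, so
\[
\phi_h'(w)=-(p_1-1)w^{-p_1}\lambda(w)^{p_1}=-(p_1-1)\,g(\lambda(w))^{p_1},
\]
which also extends analytically to $w=0$.

\emph{Second-order expansion.} From $\lambda=wg(\lambda)$ we get $\lambda(w)=wg(0)+w^2g(0)g'(0)+O(w^3)$. For
$\Psi$ analytic near $0$ it follows that
\[
\Psi(\lambda(w))=\Psi(0)+w\,\Psi'(0)g(0)+\tfrac{w^2}2\big(2\Psi'gg'+\Psi''g^2\big)(0)+O(w^3),
\]
so the second derivative of $\Psi(\lambda(w))$ at $w=0$ is $(\Psi'g^2)'(0)$. For $\Psi=g^{p_1}$ we have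
$\Psi'g^2=p_1g^{p_1+1}g'=\frac{p_1}{p_1+2}(g^{p_1+2})'$. Since $g^{p_1+2}=D^q$ with
$q=\frac{p_1+2}{p_1-1}=1+\frac3{p_1-1}$,
\[
\lim_{w\to0+}\phi_h'''(w)=-\frac{(p_1-1)p_1}{p_1+2}\,(D^q)''(0),\qquad
(D^q)''=qD^{q-2}\big[DD''+(q-1)D'^2\big].
\]

\emph{The sign.} We compute $D'(0)=-2\frac{p_0}{p_1}(p_0-1)$ and
$D''(0)=\frac{p_0}{p_1}(p_0-1)(p_0-2)(1-L)$. The bracket at $0$ therefore equals
\[
\Big(\frac{p_0}{p_1}\Big)^2(p_0-1)\Big[-(p_0-2)\frac{(L-1)^2}L+\frac{12(p_0-1)}{p_1-1}\Big].
\]
Since $p_0>2$, this is negative for large $L$; because $(L-1)^2/L>L-2$, it suffices that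
$L\ge2+\frac{12(p_0-1)}{(p_0-2)(p_1-1)}$. So $\lim_{w\to0+}\phi_h'''(w)>0$.
\end{proof}

If $\phi_h'''>0$ on $(0,\varepsilon)$, then $\Delta^3_\delta\phi_h(w)>0$ whenever $w,\delta>0$ and
$w+3\delta<\varepsilon$. By Proposition~\ref{prop:third}, $h\notin\mathcal J^K_{\bar p}$. This completes the
proof of Theorem~\ref{thm:main}.

\begin{remark}
For $p_0=p_1=2$ the function $D$ is affine, the term $DD''$ vanishes and the bracket is positive, so the above
construction does not violate the third-order inequality near $w=0$. By (iv) and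
Proposition~\ref{prop:third} it could not.
\end{remark}

\section{The \texorpdfstring{$K$}{K}-functional inequality does not characterize orbits}

Theorem~\ref{thm:orbit} follows from Theorem~\ref{thm:main} by separation: since $\mathcal J^K_{\bar p}$ is
a closed cone in a suitable sense, a function $h\in\mathcal J_{\bar p}$ outside it is separated from it by
finitely many point evaluations. The signs of the separating coefficients then tell which points carry
$f$ and which carry $g$.

\begin{proof}[Proof of Theorem~\ref{thm:orbit}]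
Let $h\in\mathcal J_{\bar p}\setminus\mathcal J^K_{\bar p}$ come from the exact function $H$. By
Proposition~\ref{prop:incl}, $h$ is non-negative and concave, hence continuous.

\emph{Compactification.} If $y\in[0,1]$ is optimal in $k_{\bar p}(s)$, then $(1-y)^{p_0}\le k_{\bar p}(s)\le s$. So
$y\to1$ as $s\to0$, and $1\ge k_{\bar p}(s)/s\ge y^{p_1}\to1$. Applying this to $(p_1,p_0)$ and using
\eqref{eq:ksym} we get $k_{\bar p}(s)\to1$ as $s\to\infty$. Therefore
\[
\hat e_t(x)=\frac{e_t(x)}{\min(1,t)}
\]
extends continuously to $t\in[0,\infty]$, with $\hat e_0(x)=1$ and $\hat e_\infty(x)=x$. It is positive, since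
the infimum defining $k_{\bar p}$ is attained and the two terms cannot vanish simultaneously. Put
$dN=\min(1,t)\,d\nu$ on $(0,\infty)$, $N(\{0\})=c_0$ and $N(\{\infty\})=c_1$. Then \eqref{eq:JK} says
\[
\mathcal J^K_{\bar p}=\Big\{\int_{[0,\infty]}\hat e_t\,dN(t):\ N\text{ a finite positive Borel measure on }[0,\infty]\Big\}.
\]

\emph{Separation.} Let $\{x_i\}_{i\ge1}$ be dense in $(0,\infty)$ with $x_1=1$, and let $V_n\subset\mathbf R^n$
be the convex cone of vectors $\big(\int\hat e_t(x_i)\,dN\big)_{i\le n}$. If a sequence of such vectors, given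
by measures $N_k$, has bounded first coordinates, then the masses of the $N_k$ are bounded, since
$\min_t\hat e_t(1)>0$. So a subsequence converges weakly* on the compact space $[0,\infty]$, and each
coordinate converges to that of the limit measure. Hence $V_n$ is closed.

Suppose $(h(x_i))_{i\le n}\in V_n$ for every $n$, via $N_n$. The first coordinates all equal $h(1)$, so there is
a weak* limit point $N$, and it satisfies $\int\hat e_t(x_i)\,dN=h(x_i)$ for all $i$. Both
$\int\hat e_t(x)\,dN$ and $h(x)$ are finite concave, hence continuous, functions of $x$, so they agree on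
$(0,\infty)$ and $h\in\mathcal J^K_{\bar p}$, a contradiction. So for some $n$ the vector $(h(x_i))_{i\le n}$
lies outside the closed convex cone $V_n$, and there is $c\in\mathbf R^n$ with
\[
\sum_ic_ie_t(x_i)\ge0\quad(t>0),\qquad\sum_ic_i\ge0,\qquad\sum_ic_ih(x_i)<0;
\]
the second relation is the value at $t=0$. Since $h\ge0$, the third relation forces some $c_i<0$; then the second forces some $c_i>0$.

\emph{The couples.} Let $\Omega=\{i:c_i>0\}$ and $\Gamma=\{i:c_i<0\}$ with counting measure. At the point $i$ of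
either set take the weights $(|c_i|x_i)^{1/p_0}$ for the index $0$ and $|c_i|^{1/p_1}$ for the index $1$. Let
$f\equiv1$ on $\Omega$ and $g\equiv1$ on $\Gamma$. The $K$-functional on a finite set is computed at each point
separately, and the point $i$ contributes $H_t(|c_i|x_i,|c_i|)=|c_i|e_t(x_i)$. Hence
\[
K_{\bar p}(t,f;\vec A)-K_{\bar p}(t,g;\vec B)=\sum_ic_ie_t(x_i)\ge0\qquad\text{for all }t>0.
\]
If some admissible $T$ satisfied $Tf=g$, then \eqref{eq:exact} would give
$\sum_{c_i<0}|c_i|h(x_i)\le\sum_{c_i>0}c_ih(x_i)$, that is, $\sum_ic_ih(x_i)\ge0$, a contradiction.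
\end{proof}

\section{The couple \texorpdfstring{$(1,p)$}{(1,p)}: positive operators}

Let $p_0=1$, $p_1=p>1$, $p'=p/(p-1)$. It is convenient to work with
\[
G(v)=H(1,v)=v\,h(1/v),\qquad \phi(w)=\frac{h(w^{p-1})}{w^{p-1}}=G(w^{1-p}),
\]
so that $H(u,v)=uG(v/u)$ and $h(x)=xG(1/x)$. For $h\in\mathcal C_+$ the function $G$ is concave and
non-negative on $(0,\infty)$, hence non-decreasing; and $h\in\mathcal N_p$ if and only if $\phi$ is convex.

The structure behind Theorem~\ref{thm:pos} is this. Essentially, $h\in\mathcal N_p$ means that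
$G(v)=\min_\lambda(E(\lambda)+v\lambda^p)$ with $E$ convex and non-increasing. A positive operator respects
each affine minorant of $E$, which yields exactness for positive operators. For general operators
Lemma~\ref{lem:constr} asks that $E$ be a positive mixture of functions $|\xi+\eta\lambda|$, and adding a
large constant achieves this under the boundedness assumption in (c).

\subsection{Necessity}

Let $H$ be exact for positive operators. By Proposition~\ref{prop:incl}, $h\in\mathcal C_+$. To see that
$\phi$ is convex, use a summation operator whose weights are given by H\"older's inequality. Let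
$f_i,w_i>0$ for finitely many $i$, with $\sum f_i=1$, and put
\[
W=\sum f_iw_i,\qquad \tau_i=(f_iw_i/W)^{1/p'},\qquad\text{so that }\sum\tau_i^{p'}=1 .
\]
Take one target atom of mass $1$ with $b_0=1$ and $b_1^p=W^{1-p}$, and source atoms of mass $1$ with weights
$a_{0i}=1$ and $a_{1i}=b_1/\tau_i$. The positive operator $T(\eta)=\sum\eta_i$ is contractive for the index
$0$. For the index $1$, H\"older's inequality gives
$|\sum\eta_i|b_1\le(\sum|\eta_ib_1/\tau_i|^p)^{1/p}(\sum\tau_i^{p'})^{1/p'}$, so $T$ is admissible. At the vector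
$(f_i)$ we have, because $p/p'=p-1$,
\[
(f_ia_{1i})^p=f_i^p\,W^{1-p}(f_iw_i/W)^{-(p-1)}=f_iw_i^{1-p}.
\]
Hence
\[
\phi(W)=H(1,W^{1-p})\le\sum H(f_i,f_iw_i^{1-p})=\sum f_i\,\phi(w_i),
\]
so $\phi$ is convex and $h\in\mathcal N_p$. This is one half of (a).

\subsection{The parametrization of \texorpdfstring{$\mathcal N_p$}{N\_p}}\label{sec:param}

Let $h\in\mathcal N_p$. With $v=w^{1-p}$ we have $w^{-p}=v^{p'}$, so the one-sided derivatives satisfy
$\phi'_\pm(w)=-(p-1)v^{p'}G'_\mp(v)$. Convexity of $\phi$ gives $G'_+\ge G'_-$, concavity of $G$ gives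
$G'_+\le G'_-$. So $G$ is differentiable, and $C^1$ since it is concave. Hence $h$ is $C^1$. Moreover
$\phi'$ is non-decreasing in $w$, which means that $v^{p'}G'(v)$ is non-decreasing in $v$.

If $G'(v_0)=0$ for some $v_0$, then $G'=0$ on $[v_0,\infty)$ because $G'\ge0$ is non-increasing, and $G'=0$ on
$(0,v_0]$ because $v^{p'}G'$ is non-decreasing and non-negative. Then $G$ is a constant $c\ge0$, so $h(x)=cx$ and
$H(u,v)=cu$, a trivial case. From now on assume $G'>0$ everywhere, and put
\[
\theta(v)=G'(v)^{1/p},\qquad \mu(v)=G(v)-vG'(v),\qquad \rho(v)=v\,\theta(v)^{p-1}=\big(v^{p'}G'(v)\big)^{1/p'}.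
\]
These functions are continuous. $\theta>0$ is non-increasing, $\rho>0$ is non-decreasing, and $\mu\ge0$ since
$G(v)\ge\int_0^vG'\ge vG'(v)$. By definition,
\begin{equation}\label{eq:Gsplit}
G(v)=\mu(v)+v\,\theta(v)^p .
\end{equation}
For $v_1<v_2$, Stieltjes integration by parts and $dG'=d(\theta^p)=p\theta^{p-1}d\theta$ (valid since $\theta$ is
continuous and monotone) give
\[
\mu(v_2)-\mu(v_1)=-\int_{v_1}^{v_2}s\,dG'(s)=\int_{v_1}^{v_2}p\rho(s)\,\big(-d\theta(s)\big).
\]
Since $\rho$ is non-decreasing, for $v>v_0$ this yields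
$\mu(v)-\mu(v_0)\ge p\rho(v_0)(\theta(v_0)-\theta(v))$, and for $v<v_0$ it yields
$\mu(v_0)-\mu(v)\le p\rho(v_0)(\theta(v)-\theta(v_0))$. Both say that for all $v,v_0>0$
\begin{equation}\label{eq:tangent}
\mu(v)\ge\mu(v_0)-p\rho(v_0)\big(\theta(v)-\theta(v_0)\big).
\end{equation}
Thus $\mu$, considered as a function of $\theta$, lies above affine functions of slope $-p\rho(v_0)$. On the
other hand, let $\Theta\ge0$ and $\theta_0=\theta(v_0)$. Multiplying
$\Theta^p\ge\theta_0^p+p\theta_0^{p-1}(\Theta-\theta_0)$ by $v_0$ and using \eqref{eq:Gsplit} we get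
\begin{equation}\label{eq:lower}
\big[\mu(v_0)-p\rho(v_0)(\Theta-\theta_0)\big]+v_0\Theta^p\ge\mu(v_0)+v_0\theta_0^p=G(v_0).
\end{equation}

\subsection{Proof of (a) and (b)}

Let $h\in\mathcal N_p$, not of the form $cx$, and let $T$ be positive and admissible.

\emph{Reduction to $f\ge0$.} Since $h$ and $G$ are non-negative and concave, they are non-decreasing, so $H$ is
non-decreasing in each variable in the open quadrant. If $f=f_0+f_1$ with $f_i\in A_i$, and $\varphi$ is
measurable with $0\le\varphi\le|f|$, then $\varphi=\min(\varphi,|f_0|)+(\varphi-|f_0|)^+$ with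
$(\varphi-|f_0|)^+\le|f_1|$, so $\varphi\in A_0+A_1$. In particular $|f|$ and the positive and negative parts of
$\operatorname{Re}f$ and $\operatorname{Im}f$ are in $A_0+A_1$. So $T$ maps real functions to real functions
and commutes with taking real parts. Applying $T$ to $\operatorname{Re}(\zeta f)\le|f|$ for a countable dense
set of scalars $\zeta$ with $|\zeta|=1$ (for $\zeta=\pm1$ if the scalars are real) gives $|Tf|\le T|f|$ almost
everywhere. So we may assume $f\ge0$, and also $\int H(fa_0,(fa_1)^p)\,d\alpha<\infty$.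

\emph{The estimate.} On $\{f>0\}$ evaluate $\theta$ and $\mu$ at $v=(fa_1)^p/(fa_0)$. By \eqref{eq:Gsplit},
\[
H(fa_0,(fa_1)^p)=fa_0\,G(v)=\mu fa_0+(\theta fa_1)^p,
\]
so $\mu f\in A_0$ and $\theta f\in A_1$ (both extended by $0$). Let $g=Tf$, $m=T(\mu f)$ and
$\ell=T(\theta f)$; all are non-negative. Multiply \eqref{eq:tangent} by $f$ and apply $T$. For every rational
$v_0>0$ we obtain, almost everywhere,
\[
m\ge\big(\mu(v_0)+p\rho(v_0)\theta(v_0)\big)g-p\rho(v_0)\,\ell,
\]
and by continuity this holds, outside one null set, for all $v_0>0$. Where $g>0$, take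
$v_0=(gb_1)^p/(gb_0)$, divide by $g$, and apply \eqref{eq:lower} with $\Theta=\ell/g$:
\[
H(gb_0,(gb_1)^p)=gb_0\,G(v_0)\le gb_0\Big(\frac mg+v_0\Big(\frac{\ell}g\Big)^p\Big)=mb_0+(\ell b_1)^p .
\]
Where $g=0$ the left side is $0$. Integrating and using admissibility of $T$ for $\mu f\in A_0$ and $\theta f\in A_1$,
\[
\int H(gb_0,(gb_1)^p)\,d\beta\le\int mb_0\,d\beta+\int(\ell b_1)^p\,d\beta
\le\int\mu fa_0\,d\alpha+\int(\theta fa_1)^p\,d\alpha=\int H(fa_0,(fa_1)^p)\,d\alpha .
\]
This proves (a). Statement (b) follows: a function that is exact for all admissible operators is exact for the positive ones.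

\subsection{Proof of (c)}

The functions $h=cx$ are trivial, so assume $G'>0$. With $v=1/x$ we have $G'(v)=h(x)-xh'(x)$. So the assumption
says that $G'(v)$ and $v^{p'}G'(v)$ are bounded, that is,
\[
\Theta_m=\sup\theta<\infty,\qquad S=p\,\sup\rho<\infty .
\]
Moreover $G'(v)=O(v^{-p'})$ as $v\to\infty$ with $p'>1$, so $G$ is bounded. For $0\le\lambda\le\Theta_m$ let
\[
E(\lambda)=\sup_{v_0>0}\big[\mu(v_0)-p\rho(v_0)(\lambda-\theta(v_0))\big].
\]
This is finite, because $\mu\le G$ and $p\rho\theta\le S\Theta_m$. As a supremum of affine functions with slopes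
in $[-S,0]$, $E$ is convex and continuous, with slopes in $[-S,0]$. By \eqref{eq:tangent}, and by taking $v_0=v$,
we have $E(\theta(v))=\mu(v)$. By \eqref{eq:lower} with $v_0=v$ and $\Theta=\lambda$,
\begin{equation}\label{eq:EG}
E(\lambda)+v\lambda^p\ge G(v)\qquad(0\le\lambda\le\Theta_m,\ v>0),
\end{equation}
and by \eqref{eq:Gsplit} there is equality at $\lambda=\theta(v)$.

To apply Lemma~\ref{lem:constr} we extend $E+N$ to a mixture of absolute values. For $N\ge0$ let
\[
P(\lambda)=
\begin{cases}
E(0)+N-S\lambda,&\lambda<0,\\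
E(\lambda)+N,&0\le\lambda\le\Theta_m,\\
E(\Theta_m)+N+S(\lambda-\Theta_m),&\lambda>\Theta_m .
\end{cases}
\]
$P$ is convex, with slope $-S$ near $-\infty$ and $S$ near $+\infty$. So $P''$ is a positive measure of mass
$2S$ supported in $[0,\Theta_m]$. The difference of $P(\lambda)$ and $\frac12\int|\lambda-c|\,dP''(c)$ is affine
and has slope $0$ near $\pm\infty$, hence is a constant $C$. With $M=\frac12\int c\,dP''(c)$, the integral
$\frac12\int|\lambda-c|\,dP''(c)$ equals $S\lambda-M$ for $\lambda>\Theta_m$ and $-S\lambda+M$ for $\lambda<0$.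
Comparing with $P$ we find $C=E(\Theta_m)+N-S\Theta_m+M$ and $C=E(0)+N-M$, and averaging gives
\[
P(\lambda)=\tfrac12\int|\lambda-c|\,dP''(c)+C,\qquad C=N+\tfrac12\big(E(0)+E(\Theta_m)-S\Theta_m\big).
\]
Choose $N\ge0$ such that $C\ge0$. Let $m_0$ be the image of $\frac12P''$ under $c\mapsto(c,-1)$ plus mass $C$ at
$(1,0)$, and let $m_1$ be the unit mass at $(0,1)$. Lemma~\ref{lem:constr} shows that
$x\mapsto\inf_\lambda(xP(\lambda)+|\lambda|^p)$ belongs to $\mathcal J_{(1,p)}$.

It remains to identify this function. For $\lambda<0$ and for $\lambda>\Theta_m$, both $P(\lambda)$ and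
$|\lambda|^p$ are at least their values at the nearest endpoint of $[0,\Theta_m]$. So by \eqref{eq:EG}
\[
\inf_{\lambda\in\mathbf R}\big(P(\lambda)+v|\lambda|^p\big)=N+G(v),
\]
the infimum being attained at $\lambda=\theta(v)$. With $v=1/x$ this gives
$\inf_\lambda(xP(\lambda)+|\lambda|^p)=x\big(N+G(1/x)\big)=h(x)+Nx$. Hence $h(x)+Nx\in\mathcal J_{(1,p)}$, which
completes the proof of Theorem~\ref{thm:pos}.\hfill$\square$

\begin{thebibliography}{9}
\bibitem{source} ``[2], for instance. The proof of Theorem (a) can now be followed word for word, except that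
formula (1) requires alteration. If gM, gN are the Riemannian structu'',\\
\texttt{https://www.impan.pl/shop/en/publication/transaction/download/product/102037}
\end{thebibliography}

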